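# Accessibility is a $C^1$-open property of partially hyperbolic diffeomorphisms

## 1. Accessible maps have accessible neighbors

**Theorem A.** Let $M$ be a compact manifold and $f:M\to M$ a partially hyperbolic diffeomorphism. If $f$ is accessible, there are a $C^1$-neighborhood $\mathcal N$ of $f$ and $k\in\mathbb N$ such that for every $g\in\mathcal N$ any two points of $M$ are joined by an $su$-path of $g$ with at most $k$ legs. In particular $f$ is stably accessible: every partially hyperbolic diffeomorphism of a compact manifold that has the accessibility property has the stable accessibility property, with no further hypothesis on the center bundle $E^c$.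

Here are the words in the statement. Throughout, $M$ is compact without boundary, of dimension $m\ge1$ (for $m=0$ the manifold is a finite set and there is nothing to prove). We fix a Riemannian metric with distance $d$; points in different components are put at a fixed distance larger than the diameters of all components. $B(x,r)$ is the open ball.

**Definition 1.** A diffeomorphism $f$ of $M$ is *partially hyperbolic* if $TM=E^u\oplus E^c\oplus E^s$ with $Tf$-invariant subbundles, and there are a Riemannian (or Finsler) metric and constants $\lambda<1<\mu$ such that for every $p\in M$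
$$m(T_pf|_{E^u})>\mu>\|T_pf|_{E^c}\|\ge m(T_pf|_{E^c})>\lambda>\|T_pf|_{E^s}\|>0,$$
where $m(A)=\inf_{\|v\|=1}\|Av\|$.

The bundles $E^u,E^s$ are tangent to foliations $\mathcal W^u_f,\mathcal W^s_f$. Partial hyperbolicity is a $C^1$-open condition, so a map $g$ that is $C^1$-close to $f$ has its own foliations $\mathcal W^u_g,\mathcal W^s_g$.

**Definition 2.** An *$su$-path of $f$ with $n$ legs* from $x$ to $y$ is a continuous path $\gamma:[0,1]\to M$ from $x$ to $y$ with a partition $0=t_0<\dots<t_n=1$ such that $\gamma([t_i,t_{i+1}])\subset\mathcal W^{a_i}_f(\gamma(t_i))$ with $a_i\in\{u,s\}$. The *accessibility class* $\mathrm{AC}_f(x)$ is the set of endpoints of $su$-paths from $x$. The map $f$ is *accessible* if $\mathrm{AC}_f(x)=M$ for every $x$, and *stably accessible* if every $g$ sufficiently $C^1$-close to $f$ is accessible.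

So the question, posed in the paper "Stably Ergodic Approximation: Two Examples", is this: if one can travel everywhere along stable and unstable leaves of $f$, can one still do so for every nearby $g$? Theorem A says yes, and the number of legs is bounded uniformly over all pairs of points and all $g$ near $f$. There is a version for maps that are not accessible. Recall that a set is *meager* if it is a countable union of nowhere dense sets; by Baire's theorem $M$ is not meager in itself.

**Theorem A′.** Let $f$ be partially hyperbolic, not necessarily accessible. Every accessibility class of $f$ is either open or a meager $F_\sigma$. If $\mathrm{AC}_f(p)$ is not meager, there are $r>0$ and a $C^1$-neighborhood $\mathcal N$ of $f$ with $B(p,r)\subset\mathrm{AC}_g(p)$ for all $g\in\mathcal N$. Moreover, for each compact $K\subset\mathrm{AC}_f(p)$ there is a neighborhood $\mathcal N_K$ of $f$ with $K\subset\mathrm{AC}_g(p)$ for $g\in\mathcal N_K$, with a uniform bound on the number of legs. If $M$ is connected, the following are equivalent: $f$ is accessible; $f$ is stably accessible; no accessibility class of $f$ is meager.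

We use two standard facts (Hirsch–Pugh–Shub, *Invariant Manifolds*), for $a\in\{u,s\}$ and $g$ in a $C^1$-neighborhood of $f$.

* **(S1)** $E^a_g(x)$ depends continuously on $(x,g)$, with $g$ in the $C^1$ topology.
* **(S2)** (unique integrability) $\mathcal W^a_g$ is a continuous foliation with $C^1$ leaves tangent to $E^a_g$, and every $C^1$ curve tangent to $E^a_g$ lies in one leaf.

A third fact is elementary.

* **(S3)** A continuous map from a locally connected space into $M$ whose image lies in one leaf is continuous for the leaf topology.

To see (S3), note that in a foliation box a leaf has countably many plaques. On a connected set mapped into the box, the transverse coordinate therefore has a countable connected image in a Euclidean space, and such an image is a single point. So the transverse coordinate is locally constant, which is leaf-continuity.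

## 2. A product and a nilmanifold

Let $A=\begin{pmatrix}2&1\\1&1\end{pmatrix}$, with eigenvalues $\mu_A>1>\mu_A^{-1}>0$ and eigenvectors $e_u,e_s\in\mathbb R^2$. Choose them with $\omega(e_u,e_s)=1$, where $\omega(v,v')=\det(v,v')$.

**Example 1 (not accessible).** On $\mathbb T^2\times\mathbb R/\mathbb Z$ take $f=A\times\mathrm{id}$. Then $E^u,E^s$ are spanned by $e_u,e_s$ and $E^c$ is the circle direction. Definition 1 holds for the flat metric adapted to $e_u,e_s$, with any constants $\lambda\in(\mu_A^{-1},1)$ and $\mu\in(1,\mu_A)$. Leaves stay in the slices $\mathbb T^2\times\{\theta\}$. Inside a slice two legs suffice, since any vector of $\mathbb R^2$ is $\alpha e_u+\beta e_s$. So the accessibility classes are the slices. They are closed with empty interior, hence meager, as Theorem A′ allows.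

**Example 2 (accessible, with one-dimensional center).** Let $\mathrm{Heis}=\mathbb R^2\times\mathbb R$ with
$$(v,z)(v',z')=\big(v+v',\,z+z'+\tfrac12\omega(v,v')\big).$$
The set $\Gamma_0=\{(v,z):v\in\mathbb Z^2,\ z\in\frac12\mathbb Z\}$ is a discrete subgroup with compact quotient $M=\Gamma_0\backslash\mathrm{Heis}$. Since $\det A=1$, the map $(v,z)\mapsto(Av,z)$ is an automorphism; it preserves $\Gamma_0$ and induces a diffeomorphism $f$ of $M$. Let $\varphi^u_t(\Gamma_0h)=\Gamma_0h(te_u,0)$ and $\varphi^s_t(\Gamma_0h)=\Gamma_0h(te_s,0)$. Then $f\varphi^u_t=\varphi^u_{\mu_At}f$ and $f\varphi^s_t=\varphi^s_{\mu_A^{-1}t}f$, while $f$ commutes with the flow $\Gamma_0h\mapsto\Gamma_0h(0,t)$. In the metric making the three generating fields orthonormal, $f$ is partially hyperbolic with the same choice of constants as in Example 1. The leaves of $\mathcal W^u_f,\mathcal W^s_f$ are the orbits of $\varphi^u,\varphi^s$. A direct computation gives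
$$(ae_u,0)(be_s,0)(-ae_u,0)(-be_s,0)=\big(ae_u+be_s,\tfrac{ab}2\big)\big(-ae_u-be_s,\tfrac{ab}2\big)=(0,ab),$$
because $\omega(w,-w)=0$. So four legs move a point by any amount in the center direction, and $f$ is accessible.

In Example 2 stable accessibility can be seen directly. Fix $p=\Gamma_0h$ and consider, on a small cube $[-\epsilon,\epsilon]^3$, the endpoints of the six-leg paths
$$F(a,b,t)=\Gamma_0\,h\,(ae_u,0)(be_s,0)\cdot(e_u,0)(te_s,0)(-e_u,0)(-te_s,0)=\Gamma_0\,h\,\big(ae_u+be_s,\ t+\tfrac{ab}2\big).\tag{1}$$
For small $\epsilon$ this is an embedding of the cube with $F(0)=p$. If $F$ is replaced by a uniformly close continuous map, the local degree at points near $p$ is still $1$ mod 2, so the image still contains a ball around $p$. This is the mechanism we want in general: *a family of words in leaf motions, with nonzero local degree at $p$*.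

## 3. Words in flows, and why the Baire argument alone does not suffice

Let $\psi^1,\dots,\psi^q$ ($q\ge1$) be continuous flows on $M$. Let $G=\mathbb R*\cdots*\mathbb R$ be the free product of $q$ copies of $\mathbb R$, and write $[i,t]$ for the element $t$ of the $i$-th copy. $G$ acts on $M$ by homeomorphisms through the homomorphism $\rho$ with $\rho([i,t])=\psi^i_t$; we write $wx=\rho(w)x$. Thus in $[i_n,t_n]\cdots[i_1,t_1]x$ the flow $\psi^{i_1}$ acts first.

**Definition 3.** For a space $P$, a map $\sigma:P\to G$ is *admissible* if for some fixed $i_1,\dots,i_n$ and continuous $\tau_k:P\to\mathbb R$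
$$\sigma(t)=[i_n,\tau_n(t)]\cdots[i_1,\tau_1(t)].$$

Constants, pointwise products, pointwise inverses and precompositions with continuous maps of admissible maps are admissible. Homology has coefficients in $\mathbb F=\mathbb Z/2$. For $O\subset G$ let $S_j(O)$ be the $\mathbb F$-vector space with basis the admissible $\sigma:\Delta^j\to G$ with image in $O$. Faces of admissible simplices are admissible, so this is a chain complex. Let $H_j(O)$ be its homology, and let $H_j(O,O')$ be that of $S_*(O)/S_*(O')$ for $O'\subset O$. For a chain $c$, $\mathrm{supp}\,c\subset G$ is the union of the images of the simplices occurring in $c$. Fix $p\in M$ and put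
$$\pi(w)=wp,\qquad \Lambda=\pi^{-1}(p),\qquad N=Gp .$$
So $\Lambda$ is the stabilizer of $p$ and $N$ is its orbit. Composition with $\pi$ turns admissible chains into singular chains of $M$.

**Theorem B.** If $N$ is not meager in $M$, then $N$ is open and there is $c\in S_m(G)$ with $\partial c\in S_{m-1}(G\setminus\Lambda)$ and $\pi_*[c]\ne0$ in $H_m(M,M\setminus p)\cong\mathbb F$.

In words, $c$ is a finite sum of $m$-parameter families of words whose endpoints, started at $p$, cover $p$ an odd number of times in the sense of degree.

**Example 3.** Let $M=\mathbb R/\mathbb Z$ have length $1$, $q=1$, $\psi_t(x)=x+t$, $p=0$. Then $G=\mathbb R$, the admissible maps are the continuous real functions, $\Lambda=\mathbb Z$, and the $1$-simplex $[-\frac14,\frac14]$ is a chain as in Theorem B. On $\mathbb T^2$ with one irrational linear flow, $N$ is a meager line, $G=\mathbb R$, $\Lambda=\{0\}$, and $H_2(\mathbb R,\mathbb R\setminus0)=0$: no such $c$ exists, so the hypothesis on $N$ matters. In Example 2, with $\psi^1=\varphi^u$, $\psi^2=\varphi^s$, formula (1) is the orbit of $p$ under the admissible family $[2,-t][1,-1][2,t][1,1][2,b][1,a]$.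 Triangulating the cube gives $c$.

A sensible first attempt to prove Theorem A runs as follows. Build flows along the leaves whose orbits are the accessibility classes. If $f$ is accessible, $M$ is the countable union of the compact sets $F([-k,k]^n)$, where $F:\mathbb R^n\to M$, $F(t)=[i_n,t_n]\cdots[i_1,t_1]p$, and the pattern $(i_1,\dots,i_n)$ and $k$ vary. By Baire's theorem one such image has interior. For $g$ near $f$ the corresponding $F_g$ is uniformly close to $F$ on the cube, and one would like its image to have interior as well.

This last step fails. Having an image with interior does not survive uniformly small perturbations: if $\gamma:[0,1]\to[0,1]^2$ is continuous and onto, the polygonal interpolations of $\gamma$ at the points $i/n$ converge uniformly to $\gamma$, and their images are finite unions of segments. Nor can one invoke Sard's theorem or the implicit function theorem, because the leaves vary only continuously and $F$ is only known to be continuous. What survives $C^0$ perturbation is local degree. Theorem B says that non-meagerness of one orbit already produces it. The group structure must enter, since a single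 map with a fat image need not have any degree.

## 4. Continuous flows along the leaves

The aim of this section is to build finitely many flows for each $g$ near $f$, depending continuously on $g$, that move points only within leaves of $g$ and whose orbits for $f$ are exactly the accessibility classes.

Take $a=u$; the case $a=s$ is identical, and a zero bundle is skipped. Let $k=\dim E^u$, and let $D(\cdot)$ denote open balls about $0$ in $\mathbb R^k$ or $\mathbb R^{m-k}$.

**Step 1 (coordinates adapted to leaves).** *We straighten the $u$-leaves of all $g$ near $f$ at once, using only continuity of the bundle.* By (S1), around each $x\in M$ there is a smooth chart $\kappa$ with $\kappa(x)=0$, whose image contains $\overline{D(3)}\times\overline{D(3)}$, such that for $g$ near $f$ the bundle $E^u_g$ is there the graph of a linear map $A_g(y,z):\mathbb R^k\to\mathbb R^{m-k}$ with $\|A_g\|\le\frac13$ and $A_g$ continuous in $(y,z,g)$. (Choose linear coordinates with $E^u_f(x)=\mathbb R^k\times0$ and magnify.) For $|y|<2$, $|z_0|<2$ consider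
$$z'(s)=A_g(sy,z(s))\,y,\qquad z(0)=z_0,\qquad s\in[0,1].\tag{2}$$
Solutions exist by Peano's theorem and stay in $D(3)$, as $|z'|\le\frac23$. The curve $s\mapsto(sy,z(s))$ is $C^1$ with velocity $(y,A_gy)\in E^u_g$, so it lies in one leaf by (S2) and is leaf-continuous by (S3).

Solutions are unique. The part of a leaf inside the chart is tangent to graphs over $\mathbb R^k$, so its projection to the $y$-space is a local homeomorphism for the leaf topology. Two solutions with the same $y$ that coincide at $s=0$ or at $s=1$ lie in the same leaf. They are lifts of the same path $s\mapsto sy$ through a local homeomorphism with Hausdorff source and have a common point, so they coincide.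

Put $\Psi_g(y,z_0)=\kappa^{-1}(y,z(1))$. It is continuous in $(g,y,z_0)$: along a convergent sequence of data the solutions are equicontinuous, by Arzelà–Ascoli every subsequence has a further subsequence converging to a solution of the limit problem, and that solution is unique. It is injective, since $\Psi_g(y,z_0)$ determines $y$ and $z(1)$, and these determine $z_0$ by uniqueness from $s=1$. By invariance of domain $\Psi_g$ is an open embedding of $D(2)\times D(2)$. For fixed $z_0$ its image lies in the leaf of $\kappa^{-1}(0,z_0)$.

**Step 2 (the flows).** *We turn the coordinates into globally defined flows.* Choose $\chi\ge0$ smooth on $\mathbb R^k$ and $\xi\ge0$ continuous on $\mathbb R^{m-k}$, each positive exactly on $D(3/2)$. Let $\theta^e$ be the flow of the vector field $\chi e$, with $e$ a basis vector of $\mathbb R^k$. Put $K_0=\overline{D(3/2)}\times\overline{D(3/2)}$ and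
$$\psi^g_t(\Psi_g(y,z_0))=\Psi_g\big(\theta^e_{\xi(z_0)t}(y),z_0\big)\ \text{ on }\Psi_g(K_0),\qquad\psi^g_t=\mathrm{id}\ \text{ off }\Psi_g(K_0).\tag{3}$$
Points of $\Psi_g(\partial K_0)$ are fixed: there $|y|=3/2$ and $\chi(y)=0$, or $|z_0|=3/2$ and $\xi(z_0)=0$. The set $\Psi_g(K_0)$ is compact and $\Psi_g(\operatorname{int}K_0)$ is open, so the two definitions agree on the overlap of two closed sets and give a continuous flow on $M$. It preserves every $u$-leaf of $g$. Finitely many sets $\Psi_f(D(3/2)\times D(3/2))$ cover $M$. Take all the resulting flows, for $u$ and for $s$: $\psi^{1,g},\dots,\psi^{q,g}$, defined for $g$ near $f$.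

If $q=0$, both bundles vanish and accessibility classes are points. As $m\ge1$, they are meager closed sets and $f$ is not accessible (nor stably accessible), so Theorems A and A′ hold trivially. Assume $q\ge1$; we get $\rho_g:G\to\mathrm{Homeo}(M)$.

**Step 3 (four properties).** *These are all we shall need about the flows.*

**(F1)** $\rho_g(G)x\subset\mathrm{AC}_g(x)$, and a word with $n$ letters gives an $su$-path with at most $n$ legs. This is clear, since each letter moves points inside a leaf along a continuous path.

**(F2)** $\rho_f(G)x=\mathrm{AC}_f(x)$. It suffices that every orbit $\rho_f(G)x$ contains a leaf-neighborhood of $x$ in $\mathcal W^a_f(x)$ for each $a$. Indeed orbits then cut each leaf into leaf-open pieces, and leaves are connected, so each leaf lies in one orbit. Let $x=\Psi_f(y,z_0)$ with $|y|,|z_0|<3/2$. The flows of $\chi e_1,\dots,\chi e_k$ have open orbits in the connected set $D(3/2)$, because these fields span there, so they act transitively on it; the time change by $\xi(z_0)>0$ is harmless. So the orbit of $x$ contains $\Psi_f(D(3/2)\times\{z_0\})$. The map $\Psi_f(\cdot,z_0)$ is leaf-continuous by (S3)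 and, up to the chart, a section of the local homeomorphism from the leaf to $\mathbb R^k$. A continuous section of a local homeomorphism over an open set has open image, so this set is a leaf-neighborhood of $x$.

**(F3)** If $g_n\to f$ in $C^1$, $t_n\to t$, $x_n\to x$, then $\psi^{i,g_n}_{t_n}(x_n)\to\psi^{i,f}_t(x)$. It is enough to find, in every subsequence, a further subsequence along which this holds. If $x_n=\Psi_{g_n}(k_n)$ with $k_n\in K_0$, pass to $k_n\to k$. Then $x=\Psi_f(k)$, and the claim follows from (3) and the continuity of $\Psi$. Otherwise we may assume $x_n\notin\Psi_{g_n}(K_0)$ for all $n$. Then $\psi^{i,g_n}_{t_n}(x_n)=x_n\to x$ and we must show $\psi^{i,f}_t(x)=x$, for which $x\notin\Psi_f(\operatorname{int}K_0)$ suffices. Suppose $x\in\Psi_f(\operatorname{int}K_0)$. The embedding $\kappa\Psi_f|_{K_0}$ has mod 2 degree $1$ at $\kappa(x)\notin\kappa\Psi_f(\partial K_0)$. Since $\Psi_{g_n}\to\Psi_f$ uniformly on $K_0$ and $x_n\to x$, a straight-line homotopy from $\kappa\Psi_f-\kappa(x)$ to $\kappa\Psi_{g_n}-\kappa(x_n)$ has no zero on $\partial K_0$ for large $n$. So $\kappa\Psi_{g_n}|_{K_0}$ has degree $1$ at $\kappa(x_n)$,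 hence $x_n\in\Psi_{g_n}(K_0)$, a contradiction.

**(F4)** If $\sigma:\Delta^j\to G$ is admissible and $x\in M$, then $\sup_td(\rho_g(\sigma(t))x,\rho_f(\sigma(t))x)\to0$ as $g\to f$. Otherwise there are $g_n\to f$ and $t_n\to t$ in $\Delta^j$ with this distance bounded below at $t_n$. Applying (F3) to the letters of $\sigma$ one after another, both $\rho_{g_n}(\sigma(t_n))x$ and $\rho_f(\sigma(t_n))x$ converge to $\rho_f(\sigma(t))x$, a contradiction.

## 5. Local degree survives perturbation: Theorem B implies Theorems A and A′

By (F2), $\mathrm{AC}_f(p)=\rho_f(G)p$ is a countable union of compact sets (a pattern and a cube of times give one such set). So it is $F_\sigma$. If it is not meager, it is open by Theorem B. From now on in this section it is not meager, $c$ is the chain of Theorem B for the flows of $f$, and $\pi_g(w)=\rho_g(w)p$.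

**Step 1 (a ball around $p$ for all $g$ near $f$).** *We transport the degree of $c$ from $f$ to $g$.* Let $\iota$ be the injectivity radius of $M$. Choose $r>0$ with $r<\iota$, $r$ smaller than the distance between different components, and $3r<d(p,\pi_f(\mathrm{supp}\,\partial c))$. This is possible because the compact set $\pi_f(\mathrm{supp}\,\partial c)$ misses $p$. Let $\mathcal K$ be the finite set of simplices of $c$ and all their faces. By (F4), for $g$ close to $f$ we have $d(\pi_g\sigma,\pi_f\sigma)<r$ uniformly for $\sigma\in\mathcal K$. Move $\pi_f\sigma(t)$ to $\pi_g\sigma(t)$ along the unique minimal geodesic, which depends continuously on its endpoints. This homotopy depends only on the point $\sigma(t)\in G$, so it is compatible with faces, and the prism construction gives an operator $D$ on the span of $\mathcal K$ with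
$$(\pi_g)_\#-(\pi_f)_\#=\partial D+D\partial .\tag{4}$$
Here $\partial c$ is computed in $S_*(G)$, so cancellations in it hold for every $g$ simultaneously. Points on the geodesics that start on $\pi_f(\mathrm{supp}\,\partial c)$ are at distance more than $3r-r$ from $p$, so $D\partial c$ and $(\pi_g)_\#\partial c$ lie in $M\setminus B(p,2r)$. Applied to $c$, (4) shows that $(\pi_g)_\#c$ and $(\pi_f)_\#c$ define the same class in $H_m(M,M\setminus\overline{B(p,r)})$. For every $x\in\overline{B(p,r)}$ this group maps isomorphically to $H_m(M,M\setminus x)$, because $\overline{B(p,r)}$ is a closed ball in the exponential chart. The class is nonzero at $x=p$, hence nonzero, hence nonzero at each $x\in B(p,r)$. So $(\pi_g)_\#c$ is not a chain in $M\setminus x$, that is, $x\in\pi_g(\mathrm{supp}\,c)$: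
$$B(p,r)\subset\pi_g(\mathrm{supp}\,c)\subset\rho_g(G)p\subset\mathrm{AC}_g(p)\quad\text{for all }g\text{ near }f,\tag{5}$$
and the words used have bounded length.

**Step 2 (compact subsets).** *We spread (5) over a compact $K\subset\mathrm{AC}_f(p)$.* For $y\in K$ there is $w_y\in G$ with $\rho_f(w_y)y=p$. By (F3) there are neighborhoods $U_y\ni y$ and $\mathcal N_y\ni f$ with $\rho_g(w_y)y'\in B(p,r)$ for $y'\in U_y$, $g\in\mathcal N_y$. Cover $K$ by finitely many $U_y$ and intersect the corresponding $\mathcal N_y$ with the neighborhood of (5). Then every $y'\in K$ reaches $B(p,r)$ along a word of bounded length and from there reaches $p$ by (5). So $K\subset\mathrm{AC}_g(p)$ with boundedly many legs.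

**Step 3 (the theorems).** *We collect the statements.* If $f$ is accessible, $\mathrm{AC}_f(p)=M$ is not meager. Step 2 with $K=M$ joins every point to $p$ with boundedly many legs for every $g$ near $f$, hence any two points with twice that number. This is Theorem A. For the equivalences in Theorem A′ let $M$ be connected. If no class is meager, all classes are open; they partition $M$, so there is only one. If $f$ is accessible, its only class is $M$, which is not meager. Accessibility implies stable accessibility by Theorem A, and the converse is clear. $\square$

It remains to prove Theorem B. **From now on the flows and $p$ are as in Section 3, and $N$ is assumed not meager.**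

## 6. A group topology on words for which the orbit map is open

*The purpose of this section is to measure words by how far they move points along a path of words, and to upgrade "not meager" to "small words already move $p$ onto a neighborhood of $p$".*

For an admissible path $\sigma:[0,1]\to G$ with $\sigma(0)=1$ put $\|\sigma\|=\max_{s,x}d(\sigma(s)x,x)$, and for $w\in G$ let
$$|w|=\inf\{\|\sigma\|:\ \sigma\text{ an admissible path},\ \sigma(0)=1,\ \sigma(1)=w\}.$$
Such paths exist: multiply all times in a word for $w$ by $s$. Three properties hold.

* $|w^{-1}|=|w|$, using $\sigma(s)^{-1}$.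
* $|vw|\le|v|+|w|$, using the *concatenation* $s\mapsto\sigma_v(\max(0,2s-1))\,\sigma_w(\min(1,2s))$, which is admissible and moves points by at most $\|\sigma_v\|+\|\sigma_w\|$.
* For fixed $v$ and $\delta>0$ there is $\delta'>0$ with $|w|<\delta'\Rightarrow|vwv^{-1}|<\delta$: use $v\sigma(s)v^{-1}$. With $y=v^{-1}x$ its displacement is $d(v\sigma(s)y,vy)$, and $v$ is uniformly continuous on $M$.

Hence the sets $G_\delta=\{|w|<\delta\}$ are a base at $1$ of open neighborhoods for a group topology on $G$, possibly not Hausdorff; openness holds as $wG_{\delta-|w|}\subset G_\delta$. We record consequences.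

Each $w\in G_\delta$ is $w=w_1$ for an admissible path $w_s$ with $w_0=1$ and $w_s\in G_\delta$ for all $s$: take $\|\sigma\|<\delta$ and note $|\sigma(s)|\le\|\sigma\|$ by truncating the path. In particular $G$ is locally path-connected. Since $d(wx,x)\le|w|$, the action on $M$ and the map $\pi$ are continuous, so $\Lambda=\pi^{-1}(p)$ is closed.

Admissible maps are continuous. Indeed $|[i,t]|\le\max_{|s|\le|t|,\,x}d(\psi^i_sx,x)\to0$ as $t\to0$, so $t\mapsto[i,t]$ is a continuous homomorphism, and products of continuous maps into a topological group are continuous. Hence $G$ is the union of the images of countably many continuous maps $\mathbb R^n\to G$, one for each pattern. So it is $\sigma$-compact and Lindelöf.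

For a subgroup $L$ the projection $G\to G/L$ is open. If $L$ is closed, $\{(x,y):x^{-1}y\in L\}$ is closed in $G\times G$, and since the projection is open, $G/L$ is Hausdorff.

In Example 3, $|t|_G=\min(|t|,\frac12)$, because a path from $0$ to $t$ passes all intermediate values. The topology is the usual one on $\mathbb R$.

**Lemma 1.** $N$ is open in $M$ and $\pi:G\to M$ is an open map.

*Proof.* It suffices that $G_\delta p$ is a neighborhood of $p$ for every $\delta$: then $wG_\delta p=w(G_\delta p)$ is a neighborhood of $wp$. By the Lindelöf property $G=\bigcup_iw_iG_{\delta/2}$ is a countable union. As $N$ is not meager, some $w_i(G_{\delta/2}p)$ is not meager, hence neither is $G_{\delta/2}p$. The preimage of $G_{\delta/2}$ in each word space $\mathbb R^n$ is open, hence $\sigma$-compact, so $G_{\delta/2}p$ is a countable union of compact sets. One of them is not nowhere dense, so it has an interior point $wp$ with $w\in G_{\delta/2}$. Then $G_\delta p\supset w^{-1}G_{\delta/2}p$ is a neighborhood of $p$. $\square$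

**Dimension one by hand.** Let $m=1$ and choose $\delta$ so small that $B(p,\delta)$ is an open interval. By Lemma 1 there are $u_\pm\in G_\delta$ with $u_-p$ and $u_+p$ on the two sides of $p$. Connect $u_-$ to $1$ and $1$ to $u_+$ by admissible paths in $G_\delta$. The resulting $1$-chain projects into the interval $B(p,\delta)$, with its endpoints on different sides of $p$. Its class in $H_1(M,M\setminus p)$ is nonzero, which is Theorem B.

**Where lifting stops for $m=2$.** One would like to imitate this by lifting a small loop around $p$ to $G$ and filling it. Let the loop be at distance $r$ from $p$. By Lemma 1 one can follow it in small steps: starting from a word $w_0$ over its base point, multiply successively on the left by small elements. Having gone around, one arrives at some $w_0\eta$ with $\eta\in\Lambda$. To close the lift one needs a path in $G$ from $\eta$ to $1$ which, pushed down, does not disturb the winding around $p$. If all words used lie in $G_\delta$, we know that $|\eta|<2\delta$, and this gives a path of displacement less than $2\delta$. But Lemma 1 says nothing about the size of $G_\delta p$ compared with $\delta$.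 We may be forced to use $\delta$ larger than $r$, and then the closing path may cross $p$. The subsequent filling is uncontrolled for the same reason.

The proof below does not lift cells. For closed sets $A$ it studies the homology of $G$ *relative to the complement of* $\pi^{-1}(A)$. This is an invariant of what $G$ looks like along $\pi^{-1}(A)$, and it can be cut into pieces and passed to limits. The elements $\eta$ that obstruct closing up are handled by a subgroup $\Lambda'\subset\Lambda$, defined by exactly the property that the closing paths can be made to move $p$ as little as we like.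

## 7. Admissible homology along closed sets

*This section sets up three tools: Mayer–Vietoris, a homotopy principle, and continuity under decreasing intersections.*

**Subdivision and prisms.** Let $P$ be a convex polytope and $\sigma:P\to G$ admissible. Composition with affine simplices $\Delta^j\to P$ gives a chain map $\sigma_\#$ from the affine singular chains of $P$ to $S_*(\sigma(P))$. Barycentric subdivision, and its chain homotopy to the identity, are defined on $S_*(O)$ by applying $\sigma_\#$ to the usual universal affine chains of $\Delta^j$. The prism operator of an admissible $F:\Delta^j\times[0,1]\to G$ is $F_\#$ of the usual affine prism chain. All images stay inside $\sigma(\Delta^j)$ or $F(\Delta^j\times[0,1])$, and the usual identities hold by naturality. As admissible maps are continuous, the Lebesgue number argument applies to $\sigma^{-1}(U),\sigma^{-1}(V)$ and shows that $S_*(U)+S_*(V)\to S_*(U\cup V)$ is a quasi-isomorphism for open $U,V\subset G$. Also $S_*(U)\cap S_*(V)=S_*(U\cap V)$. We get two consequences.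

* Excision: $H_j(U,U\cap V)\cong H_j(U\cup V,V)$, since $S(U)/S(U\cap V)\cong(S(U)+S(V))/S(V)$.
* For open pairs $U'\subset U$, $V'\subset V$, the Mayer–Vietoris sequence of
$$0\to\frac{S(U\cap V)}{S(U'\cap V')}\to\frac{S(U)}{S(U')}\oplus\frac{S(V)}{S(V')}\to\frac{S(U)+S(V)}{S(U')+S(V')}\to0 .$$
This is exact by the nine lemma, and by the five lemma the last complex computes $H_*(U\cup V,U'\cup V')$.

Left and right translations by elements of $G$ act on admissible chains.

**Homotopy principle (HP).** Let $A\subset G$ be closed, $c\in S_j(G)$, $\partial c\in S_{j-1}(G\setminus A)$, and let $\theta:[0,1]\to G$ be an admissible path with $\theta(0)=1$ and $\theta(s)\,\mathrm{supp}\,\partial c\cap A=\emptyset$ for all $s$. Then $[c]=[\theta(1)c]$ in $H_j(G,G\setminus A)$.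

Indeed, the prism operator $D$ for the admissible maps $(t,s)\mapsto\theta(s)\sigma(t)$ satisfies $\partial Dc+D\partial c=\theta(1)c-c$, and $D\partial c\in S_j(G\setminus A)$ by hypothesis.

**Notation.** For closed $A'\subset A\subset G$ put
$$L_j(A,A')=H_j(G\setminus A',\,G\setminus A),\qquad L_j(A)=L_j(A,\emptyset)=H_j(G,G\setminus A),$$
and for closed $P\subset Q\subset M$ put $\mathcal L_j(Q,P)=L_j(\pi^{-1}Q,\pi^{-1}P)$ and $\mathcal L_j(Q)=\mathcal L_j(Q,\emptyset)$. If $A_1\subset A$ are closed, inclusion of pairs induces a *restriction* $L_j(A)\to L_j(A_1)$, written $\alpha\mapsto\alpha|_{A_1}$; similarly for pairs.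

For closed $A,A'$, Mayer–Vietoris with $U=V=G$, $U'=G\setminus A$, $V'=G\setminus A'$ reads
$$L_{j+1}(A)\oplus L_{j+1}(A')\to L_{j+1}(A\cap A')\to L_j(A\cup A')\to L_j(A)\oplus L_j(A')\to L_j(A\cap A').\tag{MV}$$
As $L_*(\emptyset)=0$, we get $L_j(A\sqcup A')=L_j(A)\oplus L_j(A')$ for disjoint closed sets.

**Continuity (Cont).** Let $A_1\supset A_2\supset\cdots$ be closed, $A_\infty=\bigcap A_n$, $\alpha\in L_j(A_1)$. If $\alpha|_{A_\infty}=0$, then $\alpha|_{A_n}=0$ for some $n$.

Indeed let $\alpha=[c]$ and $c=\partial e+c'$ with $\mathrm{supp}\,c'\cap A_\infty=\emptyset$. The set $\mathrm{supp}\,c'$ is compact and the relatively closed sets $\mathrm{supp}\,c'\cap A_n$ decrease to $\emptyset$, so one of them is empty. For that $n$, $c=\partial e+c'$ shows $\alpha|_{A_n}=0$.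

Left translation by $w$ maps $\pi^{-1}(z)$ onto $\pi^{-1}(wz)$, so it maps $\mathcal L_j(\{z\})$ isomorphically onto $\mathcal L_j(\{wz\})$. Put $V_j=\mathcal L_j(\{p\})=L_j(\Lambda)$. In Example 3 these groups are ordinary: $V_1=H_1(\mathbb R,\mathbb R\setminus\mathbb Z)$ has one basis element for each integer (crossing it once), and $V_j=0$ for $j\ne1$. Theorem B asserts that $\pi_*:V_m\to H_m(M,M\setminus p)$ is nonzero. Our first goal is the weaker statement that some $V_j$ is nonzero.

A *box* in a coordinate chart is a product of $m$ compact intervals, possibly degenerate; its dimension is the number of nondegenerate ones.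

**Lemma 2.** $V_j=L_j(\Lambda)\ne0$ for some $j$.

*Proof.* Suppose not. Then $\mathcal L_*(\{z\})=0$ for all $z\in N$, by translation. Let $B_0\subset N$ be a coordinate ball; it exists as $N$ is open.

*We first show $\mathcal L_*(Z)=0$ for every compact $Z\subset B_0$*, by induction on $i$ for $Z$ contained in an $i$-plane parallel to coordinate directions. The case $i=0$ is the assumption (and $\mathcal L_*(\emptyset)=0$). Let $i\ge1$ and $0\ne\alpha\in\mathcal L_j(Z)$. Cut $Z$ by a hyperplane orthogonal to a coordinate direction of the plane: $Z=Z'\cup Z''$ with $Z'\cap Z''$ in an $(i-1)$-plane. By induction $\mathcal L_{j+1}(Z'\cap Z'')=0$, so by (MV) $\alpha$ has nonzero restriction to $Z'$ or $Z''$. Repeat, running cyclically through the directions and halving bounding boxes. We get nonempty compact sets $Z_n$ decreasing to a point $z$ with $\alpha|_{Z_n}\ne0$ for all $n$. By (Cont), $\alpha|_z\ne0$, contradicting $\mathcal L_*(\{z\})=0$.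

*Now we detect a nonzero class.* Let $Q\subset B_0$ be an $m$-box. In the exact sequence of the triple
$$\mathcal L_1(\partial Q)\to\mathcal L_0(Q,\partial Q)\to\mathcal L_0(Q)$$
the outer terms vanish, so the middle term vanishes. But a point $w\in\pi^{-1}(\operatorname{int}Q)$, seen as a $0$-chain, is sent by $\pi_*$ to the generator of $H_0(M\setminus\partial Q,M\setminus Q)=H_0(\operatorname{int}Q)=\mathbb F$; here $M\setminus\partial Q$ is the disjoint union of the open sets $\operatorname{int}Q$ and $M\setminus Q$. This is a contradiction. $\square$

## 8. Stabilizer elements reached while $p$ barely moves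

*The stabilizer $\Lambda$ may be large and wild. This section isolates the part $\Lambda'$ that is harmless for homology at $p$, and shows that it contains all sufficiently small elements of $\Lambda$.*

**Definition 4.** For $\varepsilon>0$ let $\Lambda_\varepsilon$ be the set of $\eta\in\Lambda$ for which there is an admissible path $\sigma$ from $1$ to $\eta$ with $\sigma(s)p\in B(p,\varepsilon)$ for all $s$. Put $\Lambda'=\bigcap_{\varepsilon>0}\Lambda_\varepsilon$.

The path need only keep $p$ near itself; other points may move far. In Example 3, for $\varepsilon\le\frac12$, a path from $0$ to the integer $n$ that stays within $\varepsilon$ of $\mathbb Z$ stays in $(-\varepsilon,\varepsilon)$, so $n=0$. Hence $\Lambda'=\{0\}$ and $G/\Lambda'=\mathbb R$.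

$\Lambda_\varepsilon$ is a subgroup. If $\sigma,\sigma'$ serve $\eta,\eta'$, concatenate $\sigma'(s)$ with $\sigma(s)\eta'$, noting $\sigma(s)\eta'p=\sigma(s)p$; for $\eta^{-1}$ use $\sigma(1-s)\eta^{-1}$. Since $\Lambda_\varepsilon\supset\Lambda\cap G_\varepsilon$, it is an open, hence also closed, subgroup of $\Lambda$. So $\Lambda'$ is a closed subgroup of $G$. It is normal in $\Lambda$: for $\zeta\in\Lambda$ the path $\zeta\sigma(s)\zeta^{-1}$ moves $p$ inside $\zeta B(p,\varepsilon)$, and these sets shrink to $p$ as $\varepsilon\to0$.

**Lemma 3.** $L_j(\Lambda')\ne0$ for some $j$.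

*Proof.* *We restrict a nonzero class on $\Lambda$ to smaller and smaller cosets.* Let $0\ne\beta=[c]\in L_j(\Lambda)$ by Lemma 2 and write $\Lambda_n=\Lambda_{1/n}$. The right cosets of $\Lambda_1$ in $\Lambda$ are clopen in $\Lambda$, and the compact set $\mathrm{supp}\,c\cap\Lambda$ meets finitely many of them. So $\Lambda=A^1\sqcup\dots\sqcup A^l\sqcup A^*$, where the $A^i$ are right cosets and $A^*$ is closed and disjoint from $\mathrm{supp}\,c$. As $\beta|_{A^*}=0$ and $L_j$ is additive over disjoint closed sets, some $\beta|_{A^i}\ne0$. Call this coset $A_1$. Split $A_1$ into right cosets of $\Lambda_2$ in the same way, and so on. We get $A_1\supset A_2\supset\cdots$ with $A_n$ a right coset of $\Lambda_n$ and $\beta|_{A_n}\ne0$. Then $\mathrm{supp}\,c\cap A_n\ne\emptyset$ for all $n$, and by compactness there is $\eta\in\bigcap A_n$. So $A_n=\Lambda_n\eta$ and $\bigcap A_n=\Lambda'\eta$. By (Cont) $\beta|_{\Lambda'\eta}\ne0$, and right translation by $\eta^{-1}$ gives $L_j(\Lambda')\ne0$. $\square$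

**Lemma 4.** $T:=G/\Lambda'$ is a locally compact Hausdorff space.

*Proof.* *A nonzero class along $\Lambda'$ forces a compact chain to cover a neighborhood in $T$, just as degree forces covering in $M$.* $T$ is Hausdorff as $\Lambda'$ is closed. Let $\tau:G\to T$ be the projection, $x_0=\tau(1)$, $0\ne[c]\in L_j(\Lambda')$. The compact, hence closed, set $\tau(\mathrm{supp}\,\partial c)$ does not contain $x_0$. Choose $\delta$ with $G_\delta x_0\cap\tau(\mathrm{supp}\,\partial c)=\emptyset$. We claim $G_\delta x_0\subset\tau(\mathrm{supp}\,c)$. Suppose $w\in G_\delta$ and $wx_0\notin\tau(\mathrm{supp}\,c)$. Take an admissible path $w_s\in G_\delta$ from $1$ to $w$, and $\theta(s)=w_s^{-1}$. For $v\in\mathrm{supp}\,\partial c$, $w_s^{-1}v\in\Lambda'$ would mean $\tau(v)=w_sx_0$, which is excluded. By (HP) with $A=\Lambda'$, $[c]=[w^{-1}c]$ in $L_j(\Lambda')$. But $w^{-1}\mathrm{supp}\,c\cap\Lambda'=\emptyset$ because $wx_0\notin\tau(\mathrm{supp}\,c)$, so $[c]=0$, a contradiction. Thus the open neighborhood $G_\delta x_0$ of $x_0$ lies in a compact set, and by homogeneity $T$ is locally compact. $\square$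

The next lemma is the crux. Local compactness alone would not give it. The dyadic solenoid, consisting of sequences $(x_0,x_1,\dots)$ in $\mathbb R/\mathbb Z$ with $2x_{k+1}=x_k$, is a compact group projecting onto the circle by $x_0$. The kernel is the inverse limit of the groups $2^{-k}\mathbb Z/\mathbb Z$, that is, the $2$-adic integers, a compact non-discrete group. Over a proper open arc every finite stage splits into sheets, so the solenoid is there an arc times a Cantor set. What the solenoid lacks is local connectedness, and our $T$ has it.

**Lemma 5.** $\Lambda'$ is open in $\Lambda$.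

*Proof.* Let $\Gamma=\Lambda/\Lambda'$. We must show that $\{1\}$ is open in $\Gamma$.

**Step 1 ($\Gamma$ is a locally compact group with small open subgroups).** *This makes $\Gamma$ accessible to the theory of compact groups.* Since $\Lambda$ is closed and saturated for $\tau$ and $\tau$ is open, $\Gamma$ is closed in $T$ and its subspace and quotient topologies agree. So $\Gamma$ is a locally compact Hausdorff group, and $\Gamma_n=\Lambda_n/\Lambda'$ are open (hence closed) decreasing subgroups with $\bigcap\Gamma_n=\{1\}$.

**Step 2 (a compact open subgroup $C$).** *We need one in order to take finite quotients.* Let $U\ni1$ be open in $\Gamma$ with compact closure. The compact set $\overline U\setminus U$ meets the $\Gamma_n$ in decreasing closed sets with empty intersection, so $\Gamma_n\cap(\overline U\setminus U)=\emptyset$ for some $n$. Then $O:=\Gamma_n\cap U=\Gamma_n\cap\overline U$ is compact and open. By the tube lemma there is an open $V=V^{-1}\ni1$ with $OV\subset O$. Then $V^l\subset OV^l\subset O$ for all $l$, so $C=\bigcup_lV^l$ is an open, hence closed, subgroup contained in the compact set $O$; it is compact. Let $C_i$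 be the intersection of the $C$-conjugates of $C\cap\Gamma_i$. The open subgroup $C\cap\Gamma_i$ has finite index in the compact group $C$, so it has finitely many conjugates. Hence $C_i$ is an open normal subgroup of finite index of $C$, and $\bigcap C_i=\{1\}$.

**Step 3 (the quotient by $C$ is locally Euclidean).** *We want finite coverings of a ball.* $\Gamma$ acts on $T$ from the right by $(w\Lambda')(\eta\Lambda')=w\eta\Lambda'$. This is well defined because $\Lambda'$ is normal in $\Lambda$, and it is free. It is continuous because $G\times\Lambda\to T\times\Gamma$ is an open surjection and $(w,\eta)\mapsto\tau(w\eta)$ is continuous. Let $\hat C,\hat C_i\subset\Lambda$ be the preimages of $C,C_i$. They are closed in $G$, and $\hat C$ is open in $\Lambda$. Choose $\delta$ with $G_{2\delta}\cap\Lambda\subset\hat C$. Let $x_C$ be the base point of $X:=G/\hat C=T/C$. The map $G_\delta x_C\to G_\delta p$, $wx_C\mapsto wp$, is induced by $\pi$. It is continuous, and it is open because $\pi$ is open (Lemma 1). It is injective, since $wp=w'p$ with $w,w'\in G_\delta$ implies $w^{-1}w'\in\Lambda\cap G_{2\delta}\subset\hat C$. So it is a homeomorphism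 from an open subset of $X$ onto an open subset of $M$, and $x_C$ has an open neighborhood $X_B\subset X$ homeomorphic to $\mathbb R^m$. Let $T_B\subset T$ be its preimage, which is open and $C$-invariant.

**Step 4 (sheets separate the fiber).** *We show that the path component of $x_0$ in $T_B$ meets $x_0C$ only in $x_0$.* The space $Y_i=T_B/C_i$ is an open subset of $G/\hat C_i$, which is Hausdorff. The finite group $C/C_i$ acts on $Y_i$, freely (if $tcC_i=tC_i$ then $tc=tc'$ with $c'\in C_i$, so $c=c'$), with quotient $X_B$. A free action of a finite group $E$ on a Hausdorff space is a covering action: choose disjoint open $O_e\ni ye$ for $e\in E$; then $O=\bigcap_eO_ee^{-1}$ is a neighborhood of $y$ with disjoint translates. So $Y_i\to X_B$ is a covering, and it is trivial as $X_B\cong\mathbb R^m$. Let $\Sigma_i$ be the sheet through the image of $x_0$; it is clopen in $Y_i$ and meets the fiber over $x_C$ in one point.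

Now $T$ is locally path-connected, as the open quotient of the locally path-connected $G$. So the path component $P$ of $x_0$ in $T_B$ is open. The image of $P$ in $Y_i$ is connected, so it lies in $\Sigma_i$. If $\gamma\in C$ and $x_0\gamma\in P$, the image of $x_0\gamma$ in $Y_i$ lies in $\Sigma_i$ and over $x_C$, so it equals the image of $x_0$, and $\gamma\in C_i$. This holds for all $i$, so $\gamma=1$. Thus $P\cap x_0C=\{x_0\}$. Since $C$ carries the subspace topology of $x_0C\subset T$, $C$ is discrete, and as $C$ is open in $\Gamma$, $\{1\}$ is open in $\Gamma$. $\square$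

**Lemma 6.** $\Lambda'$ acts trivially on $V_j=L_j(\Lambda)$ by left translation.

*Proof.* Let $[c]\in V_j$, $\eta\in\Lambda'$. As $p\notin\pi(\mathrm{supp}\,\partial c)$, we may choose $0<\varepsilon\le d(p,\pi(\mathrm{supp}\,\partial c))$. Take an admissible path $\sigma$ from $1$ to $\eta$ with $\sigma(s)p\in B(p,\varepsilon)$, and $\theta(s)=\sigma(s)^{-1}$. For $v\in\mathrm{supp}\,\partial c$, $\theta(s)v\in\Lambda$ would mean $vp=\sigma(s)p\in B(p,\varepsilon)$, impossible. By (HP) with $A=\Lambda$, $[\eta^{-1}c]=[c]$. $\square$

## 9. The groups $\mathcal L_j$ are constant near $p$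

*Lemmas 5 and 6 together let us identify the groups $\mathcal L_j(\{z\})$ for nearby $z$ canonically. We then compute $\mathcal L_j$ of boxes.*

By Lemma 5 fix $\delta_0$ with $G_{2\delta_0}\cap\Lambda\subset\Lambda'$. For $z\in G_{\delta_0}p$ choose $w_z\in G_{\delta_0}$ with $w_zp=z$ and let $I_z=(w_z)_*:V_j\to\mathcal L_j(\{z\})$, an isomorphism. Another choice has the form $w_z\eta$ with $\eta\in G_{2\delta_0}\cap\Lambda\subset\Lambda'$, so $I_z$ does not depend on the choice, by Lemma 6. Let $B\ni p$ be an open set in $G_{\delta_0}p$ identified with an open ball of $\mathbb R^m$ by a chart. For closed $Z\subset M$, $\alpha\in\mathcal L_j(Z)$ and $z\in Z\cap B$ put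
$$\alpha(z)=I_z^{-1}(\alpha|_z)\in V_j .$$

**Lemma 7.** (i) $z\mapsto\alpha(z)$ is locally constant on $Z\cap B$. (ii) For $z_0\in B$, $v\in V_j$ there are a compact neighborhood $Z$ of $z_0$ in $B$ and $\alpha\in\mathcal L_j(Z)$ with $\alpha(z)=v$ for all $z\in Z$.

*Proof.* (i) Let $\alpha=[c]$, $z_0\in Z\cap B$, $w=w_{z_0}$. Since $z_0\notin\pi(\mathrm{supp}\,\partial c)$, we may choose $\delta$ with $|w|+\delta<\delta_0$ and $2\delta<d(z_0,\pi(\mathrm{supp}\,\partial c))$. By Lemma 1, $G_\delta z_0=\pi(G_\delta w)$ is a neighborhood of $z_0$. Let $z\in Z\cap B\cap G_\delta z_0$, $z=uz_0$, with an admissible path $u_s\in G_\delta$ from $1$ to $u$. As $uw\in G_{\delta_0}$ and $uwp=z$, we have $I_z=u_*I_{z_0}$. For $v\in\mathrm{supp}\,\partial c$, $u_sv\in\pi^{-1}(z)$ would give $vp=u_s^{-1}z$, while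
$$d(u_s^{-1}z,z_0)\le d(u_s^{-1}z,z)+d(uz_0,z_0)<2\delta,$$
which is impossible. By (HP) with $A=\pi^{-1}(z)$ and $\theta(s)=u_s$, $\alpha|_z=[c]=[uc]=u_*(\alpha|_{z_0})$. Hence $\alpha(z)=I_z^{-1}u_*(\alpha|_{z_0})=I_{z_0}^{-1}(\alpha|_{z_0})=\alpha(z_0)$.

(ii) Represent $I_{z_0}v$ by $c$, so $z_0\notin\pi(\mathrm{supp}\,\partial c)$, and take $\delta$ as in (i). Let $Z\subset B\cap G_\delta z_0$ be a compact neighborhood of $z_0$ disjoint from $\pi(\mathrm{supp}\,\partial c)$. Then $c$ defines $\alpha\in\mathcal L_j(Z)$, and the proof of (i) gives $\alpha(z)=\alpha(z_0)=v$ for all $z\in Z$. $\square$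

**Lemma 8.** For each box $Q\subset B$ and $z\in Q$, $\alpha\mapsto\alpha(z)$ is an isomorphism $\mathcal L_j(Q)\to V_j$ for all $j$, independent of $z\in Q$. Hence $\mathcal L_j(Q)\to\mathcal L_j(Q')$ is an isomorphism for boxes $Q'\subset Q$.

*Proof.* Independence of $z$ is Lemma 7(i), as $Q$ is connected. We induct on $i=\dim Q$ (for all $j$ at once); for $i=0$ the map is $I_z^{-1}$.

*Surjectivity: glue local classes.* Let $v\in V_j$. By Lemma 7(ii) and a Lebesgue number, $Q$ has a grid of $i$-dimensional sub-boxes each carrying a class with constant value $v$. Glue successively along the first nondegenerate direction to form rods, then glue rods along the second direction, and so on. At each step two $i$-boxes $Q',Q''$ meet in a common $(i-1)$-dimensional face and $Q'\cup Q''$ is a box. Their classes restrict to elements of $\mathcal L_j(Q'\cap Q'')$ with the same value $v$, which are equal by the induction hypothesis. So by (MV) they come from a class on $Q'\cup Q''$, again with constant value $v$.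

*Injectivity: halve and pass to the limit.* Let $0\ne\alpha\in\mathcal L_j(Q)$ have value $0$ at one, hence at all, points. Halve $Q=Q'\cup Q''$. By surjectivity for the $i$-box $Q'$ and the inductive isomorphism $\mathcal L_{j+1}(Q'\cap Q'')\cong V_{j+1}$, the map $\mathcal L_{j+1}(Q')\to\mathcal L_{j+1}(Q'\cap Q'')$ is onto. So by (MV) $\mathcal L_j(Q)\to\mathcal L_j(Q')\oplus\mathcal L_j(Q'')$ is injective, and $\alpha$ is nonzero on one half, still with value $0$. Iterating with the directions taken cyclically we get boxes shrinking to a point $z$ on which $\alpha$ is nonzero. By (Cont) $\alpha|_z\ne0$, contradicting $\alpha(z)=0$. $\square$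

## 10. Peeling off faces: the degree cannot vanish

*We finish Theorem B by contradiction. If $\pi_*$ were zero on $V_m$, we would descend from degree $m$ over points to degree $0$ over a full box, where $\pi_*$ is visibly nonzero.*

Here is the pattern for $m=1$, $Q=[a,b]$. The class of a point over $\operatorname{int}Q$ lies in $\mathcal L_0(Q,\partial Q)$ and has nonzero image in $H_0(\operatorname{int}Q)$. By Lemma 8 the restrictions $\mathcal L_j(Q)\to\mathcal L_j(\{a\})$ are isomorphisms, so $\mathcal L_0(Q)\to\mathcal L_0(\partial Q)$ is injective, and the exact sequence of the triple shows that $\mathcal L_1(\{a\})\oplus\mathcal L_1(\{b\})\to\mathcal L_0(Q,\partial Q)$ is onto. Hence the point class comes from degree $1$ over the endpoints, and $\pi_*$ cannot vanish there. In general one does this one coordinate direction at a time.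

Suppose, for contradiction, that $\pi_*:V_m=H_m(G,G\setminus\Lambda)\to H_m(M,M\setminus p)$ is zero. Since $\pi(wv)=w\,\pi(v)$, also $\pi_*:\mathcal L_m(\{z\})\to H_m(M,M\setminus z)$ is zero for all $z\in N$. For closed $P\subset Q\subset M$ put $\mathcal M_j(Q,P)=H_j(M\setminus P,M\setminus Q)$ and $\mathcal M_j(Q)=\mathcal M_j(Q,\emptyset)$, with natural maps $\pi_*:\mathcal L_j(Q,P)\to\mathcal M_j(Q,P)$.

For a box $Q=J_1\times\dots\times J_m\subset B$ with $J_1,\dots,J_l$ nondegenerate, let $P_l(Q)$ be the union of the faces $\{x_i\in\partial J_i\}$, $i\le l$; so $P_0(Q)=\emptyset$. We prove by induction on $l$, for all such $Q$ and all $j$: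

* $(A_l)$ if $R$ is a face of $Q$ in a direction $i>l$ with $J_i$ nondegenerate, the restriction $\mathcal L_j(Q,P_l(Q))\to\mathcal L_j(R,P_l(R))$ is an isomorphism (note $P_l(R)=R\cap P_l(Q)$);
* $(B_l)$ $\pi_*:\mathcal L_j(Q,P_l(Q))\to\mathcal M_j(Q,P_l(Q))$ is zero.

**Step 1 ($l=0$).** *This starts the induction.* $(A_0)$ is Lemma 8. For $(B_0)$ let $z\in Q$. The map $H_j(M,M\setminus Q)\to H_j(M,M\setminus z)$ is an isomorphism, as $Q$ is compact and convex in a chart ball. The target is $0$ for $j\ne m$. For $j=m$ the composite of $\pi_*:\mathcal L_m(Q)\to\mathcal M_m(Q)$ with this isomorphism equals $\mathcal L_m(Q)\to\mathcal L_m(\{z\})\to H_m(M,M\setminus z)$, which is zero by assumption.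

**Step 2 (a short exact sequence for passing from $l-1$ to $l$).** *We express $\mathcal L_j(Q,P_l)$ through boxes with one direction fewer removed.* Let $1\le l\le m$ and assume $(A_{l-1})$, $(B_{l-1})$. Let $R_\pm$ be the two disjoint faces of $Q$ in direction $l$, and write $P_i=P_i(Q)$, so $P_l=P_{l-1}\cup R_+\cup R_-$ and $P_{l-1}\cap R_\pm=P_{l-1}(R_\pm)$. Excision for the open sets $U=G\setminus\pi^{-1}P_{l-1}$ and $V=G\setminus\pi^{-1}(R_+\cup R_-)$, for which $U\cap V=G\setminus\pi^{-1}P_l$, gives
$$\mathcal L_j(P_l,P_{l-1})\cong\mathcal L_j\big(R_+\sqcup R_-,\ P_{l-1}(R_+)\sqcup P_{l-1}(R_-)\big).$$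
Next apply Mayer–Vietoris to the open pairs $\big(G\setminus\pi^{-1}P_{l-1}(R_\pm),\ G\setminus\pi^{-1}R_\pm\big)$. Their union is $(G,G)$, with vanishing homology, so the right side is identified with $\mathcal L_j(R_+,P_{l-1}(R_+))\oplus\mathcal L_j(R_-,P_{l-1}(R_-))$. All these maps are induced by inclusions. The exact sequence of the triple $(G\setminus\pi^{-1}P_{l-1},\ G\setminus\pi^{-1}P_l,\ G\setminus\pi^{-1}Q)$ reads
$$\mathcal L_{j+1}(Q,P_{l-1})\xrightarrow{\ \varrho\ }\mathcal L_{j+1}(P_l,P_{l-1})\to\mathcal L_j(Q,P_l)\to\mathcal L_j(Q,P_{l-1})\xrightarrow{\ \varrho\ }\mathcal L_j(P_l,P_{l-1}),$$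
where, after the identification, $\varrho=(\varrho_+,\varrho_-)$ consists of the restrictions to $R_\pm$. These are isomorphisms by $(A_{l-1})$, since $l>l-1$ and $J_l$ is nondegenerate. So $\varrho$ is injective in every degree, and
$$0\to\mathcal L_{j+1}(Q,P_{l-1})\to\bigoplus_\pm\mathcal L_{j+1}(R_\pm,P_{l-1}(R_\pm))\to\mathcal L_j(Q,P_l)\to0\tag{6}$$
is exact.

**Step 3 ($(B_l)$).** *Vanishing of $\pi_*$ passes along the surjection in (6).* Excision, Mayer–Vietoris and the triple sequence hold equally in $M$, and $\pi_*$ commutes with all inclusions and connecting maps. So the second map of (6) fits in a commuting square with $\bigoplus_\pm\mathcal M_{j+1}(R_\pm,P_{l-1}(R_\pm))\to\mathcal M_j(Q,P_l)$. It is onto, and $\pi_*$ vanishes on its source by $(B_{l-1})$ for $R_\pm$. Hence $\pi_*=0$ on $\mathcal L_j(Q,P_l)$.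

**Step 4 ($(A_l)$).** *Restriction isomorphisms pass along (6) as well.* Let $R$ be a face of $Q$ in a direction $i>l$ with $J_i$ nondegenerate. Restriction maps the sequence (6) for $Q$ to the sequence (6) for $R$; the faces of $R$ in direction $l$ are $R\cap R_\pm$, which are the faces of $R_\pm$ in direction $i$. The first two vertical maps are isomorphisms by $(A_{l-1})$, applied to $Q$ with face $R$ and to $R_\pm$ with face $R\cap R_\pm$. By the five lemma the third is an isomorphism. The induction is complete.

**Step 5 (the contradiction).** *We evaluate at $l=m$, $j=0$.* Let $Q\subset B$ be an $m$-box, so $P_m(Q)=\partial Q$. By $(B_m)$ the map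
$$H_0(G\setminus\pi^{-1}\partial Q,\ G\setminus\pi^{-1}Q)\to H_0(M\setminus\partial Q,\ M\setminus Q)=H_0(\operatorname{int}Q)=\mathbb F$$
is zero. But $\operatorname{int}Q\subset N$, and any $w$ with $wp\in\operatorname{int}Q$ is mapped to the generator. This is a contradiction.

Hence $\pi_*:H_m(G,G\setminus\Lambda)\to H_m(M,M\setminus p)$ is nonzero. That is, there is $c\in S_m(G)$ with $\partial c\in S_{m-1}(G\setminus\Lambda)$ and $\pi_*[c]\ne0$. Openness of $N$ is Lemma 1. This proves Theorem B and, by Section 5, Theorems A and A′. $\blacksquare$
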